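# Non-vanishing cohomology of $C(\Omega)$ with symmetric coefficients in every degree from three on

## 1. The branches of a tree as a locally compact space

Let $\kappa$ be an infinite cardinal of cofinality $\omega$: it is the supremum of a sequence of strictly smaller cardinals. The first example is $\kappa=\aleph_0$, the next one is $\aleph_\omega$. Let $N=\kappa^{<\omega}$ be the set of finite sequences of elements of $\kappa$, viewed as a tree under extension of sequences. Then $|N|=\kappa$. A branch is a function $f\in\kappa^{\omega}$, and it passes through the nodes $f|_m$, $m<\omega$. By König's theorem $\kappa^{\omega}>\kappa$ when $\kappa$ has cofinality $\omega$, so we can choose $\kappa^+$ distinct branches $f_\gamma$, indexed by a set $\Gamma$ with $|\Gamma|=\kappa^+$. Put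
$$B_\gamma=\{f_\gamma|_m:\ m<\omega\}\subset N .$$
Each $B_\gamma$ is infinite. Two distinct branches agree only up to some finite level, so $B_\gamma\cap B_{\gamma'}$ is finite for $\gamma\ne\gamma'$. Thus a set of $\kappa$ nodes carries $\kappa^+$ infinite subsets that are almost disjoint.

**Definition ($\kappa$-space).** Let $U=N\sqcup\{p_\gamma:\gamma\in\Gamma\}$. Points of $N$ are isolated, and the basic neighborhoods of $p_\gamma$ are the sets $\{p_\gamma\}\cup(B_\gamma\setminus G)$ with $G$ finite. We write $V_\gamma=B_\gamma\cup\{p_\gamma\}$, and call $U$ a $\kappa$-space.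

So $p_\gamma$ is an endpoint attached to the branch $B_\gamma$. For $\kappa=\aleph_0$ the space $U$ is a countable dense set of isolated points together with $\aleph_1$ endpoints. We use the following facts.

- $U$ is Hausdorff: to separate $p_\gamma$ from $p_{\gamma'}$ remove the finite set $B_\gamma\cap B_{\gamma'}$ from both branches; to separate $p_\gamma$ from $n\in N$ remove $n$ from $B_\gamma$.
- $V_\gamma$ is open, and compact: a member of an open cover that contains $p_\gamma$ contains all but finitely many points of $V_\gamma$. So $U$ is locally compact.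
- $N$ is dense in $U$, because each $B_\gamma$ is infinite.
- The set $\{p_\gamma:\gamma\in\Gamma\}$ is closed (its complement $N$ is open) and discrete (each $V_\gamma$ contains only one of these points). So a compact set contains only finitely many $p_\gamma$. Hence, for $h\in C_0(U)$ and $\varepsilon>0$, the set $\{\gamma:|h(p_\gamma)|\ge\varepsilon\}$ is finite.

What is $U$ for? We work in ZFC with complex scalars. Let $\hat\otimes$ be the projective tensor product and $E^{\hat\otimes m}$ the $m$-fold one. If $E_i\subset C_b(S_i)$ are function algebras, an element $u\in E_1\hat\otimes\cdots\hat\otimes E_m$ defines a continuous function $u(s_1,\dots,s_m)$ by linear and continuous extension of $a_1\otimes\cdots\otimes a_m\mapsto\prod a_i(s_i)$, and $|u(s_1,\dots,s_m)|\le\|u\|$. (We only pass from $u$ to its function, never back.) Let $I=C_0(U)$ and consider the multiplication map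
$$b_2:I\hat\otimes I\to I,\qquad b_2(a\otimes b)=ab,\qquad\text{that is,}\quad (b_2u)(s)=u(s,s).$$
It is onto. We shall prove that, on a $\kappa$-space, **it has no bounded linear right inverse**. This one fact produces a non-zero cohomology group of degree $3$. Disjoint $\kappa$-spaces for a growing sequence of cardinals then produce non-zero groups in all degrees $n\ge3$ at once.

## 2. Cochains, symmetric bimodules and three theorems

Let $A$ be a Banach algebra and $X$ a Banach $A$-bimodule. For $n>0$ let $C^n(A,X)$ be the Banach space of continuous $n$-linear maps $f:A\times\cdots\times A\to X$, called $n$-cochains, and let $C^0(A,X)=X$. The coboundary $\delta^n:C^n(A,X)\to C^{n+1}(A,X)$ is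
$$(\delta^n f)(a_1,\dots,a_{n+1})=a_1f(a_2,\dots,a_{n+1})+\sum_{k=1}^{n}(-1)^k f(a_1,\dots,a_ka_{k+1},\dots,a_{n+1})+(-1)^{n+1}f(a_1,\dots,a_n)a_{n+1}.$$
The cohomology of this complex at $C^n(A,X)$ is the Hochschild–Kamowitz group $\mathcal H^n(A,X)$. For instance $(\delta^1f)(a,b)=af(b)-f(ab)+f(a)b$, so the $1$-cocycles are the continuous derivations.

**Definition (symmetric bimodule).** $X$ is symmetric if $a\cdot x=x\cdot a$ for all $a\in A$, $x\in X$.

Two examples over $A=C(\Omega)$, with $\Omega$ compact Hausdorff: the dual $A^*$; and any Banach space $X$ with $a\cdot x=x\cdot a=a(\infty)x$, where $\infty$ is a fixed point of $\Omega$. In the second case $A$ acts through the character $\chi(a)=a(\infty)$.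

A theorem of Kamowitz says that $\mathcal H^n(C(\Omega),X)=0$ for $n=1$ and $n=2$, for every compact Hausdorff $\Omega$ and every symmetric $X$. The survey *Some Remarks About Ideas And Results Of Topological Homology* asks, as an open question, whether this equality holds for all $n\ge3$, or at least for some of them.

To state the answers, put $\Omega^{(0)}=\Omega$ and let $\Omega^{(j+1)}$ be the set of non-isolated points of $\Omega^{(j)}$. For $\Omega=[0,\omega]$ we get $\Omega^{(1)}=\{\omega\}$ and $\Omega^{(2)}=\emptyset$.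

**Theorem A.** The equality fails for every $n\ge3$. There are one compact Hausdorff space $\Omega$ and one symmetric Banach $C(\Omega)$-bimodule $X$ such that $\mathcal H^n(C(\Omega),X)\ne0$ for all $n\ge3$. Moreover $C(\Omega)$ acts on $X$ through a character: $a\cdot x=x\cdot a=a(\infty)x$ for a fixed point $\infty\in\Omega$.

**Theorem B.** If $\Omega^{(m)}\ne\emptyset$ for every finite $m$ (for example $\Omega=[0,1]$, the Cantor set, $\beta\mathbb N$, $[0,\omega^\omega]$), then $\mathcal H^3(C(\Omega),X)\ne0$ for some symmetric $X$.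

**Theorem C.** For a compact metrizable $\Omega$: $\mathcal H^3(C(\Omega),X)=0$ for all symmetric $X$ if and only if $\Omega^{(m)}=\emptyset$ for some finite $m$.

The examples in Theorem B are quick to check. The interval and the Cantor set have no isolated points. In $\beta\mathbb N$ the isolated points are those of $\mathbb N$, and $\beta\mathbb N\setminus\mathbb N$ has none, since an infinite subset of $\mathbb N$ splits into two infinite ones. In $[0,\omega^\omega]$ the points $\omega^m\cdot j$, $j\ge1$, lie in $\Omega^{(m)}$: by induction, $\omega^m\cdot j$ is the limit of the points $\omega^m\cdot(j-1)+\omega^{m-1}\cdot i$ as $i\to\infty$, and these have rank at least $m-1$.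

By Bessaga–Pełczyński and Milutin, the condition in Theorem C means that $C(\Omega)$ is finite-dimensional or isomorphic to $c_0$ as a Banach space; we do not use this. For non-metrizable $\Omega$ the condition is necessary, by Theorem B, but not sufficient (end of Section 5). Nothing is claimed for metrizable $\Omega$ and $n\ge4$.

## 3. Character modules and the bar complex of an ideal

In this section $U$ is any non-compact locally compact Hausdorff space, $I=C_0(U)$, $\Omega=U\cup\{\infty\}$ is the one-point compactification and $A=C(\Omega)$. Put $\chi(a)=a(\infty)$ and $\bar a=a-\chi(a)1\in I$. Modules carry the action $a\cdot x=x\cdot a=\chi(a)x$.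

On arguments from $I$ the two outer terms of $\delta f$ vanish, and only products of neighbors remain. So for $m\ge2$ define $b_m:I^{\hat\otimes m}\to I^{\hat\otimes(m-1)}$ by
$$b_m(a_1\otimes\cdots\otimes a_m)=\sum_{i=1}^{m-1}(-1)^{i-1}a_1\otimes\cdots\otimes a_ia_{i+1}\otimes\cdots\otimes a_m,$$
and let $b_1=0$ on $I$. If $f\in C^n(A,X)$ and $\hat f:I^{\hat\otimes n}\to X$ is the bounded linear map induced by $f|_I$, then on arguments from $I$
$$(\delta f)(a_1,\dots,a_{n+1})=-\hat f\big(b_{n+1}(a_1\otimes\cdots\otimes a_{n+1})\big).$$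

**Lemma 1.** $b_{m-1}b_m=0$ for $m\ge2$. For $a\in I$, $v\in I^{\hat\otimes m}$, $m\ge1$,
$$b_{m+1}(a\otimes v)=av-a\otimes b_mv,\tag{1}$$
where $av$ is multiplication in the first factor. Moreover
$$b_{m+1}:I^{\hat\otimes(m+1)}\to\ker b_m\ \text{ is onto}\quad(m\ge1).\tag{2}$$

*Proof.* For (1) take $v=a_1\otimes\cdots\otimes a_m$. The first summand of $b_{m+1}(a\otimes v)$ is $aa_1\otimes a_2\otimes\cdots\otimes a_m=av$. The others keep $a$ in front and carry the signs of $b_mv$ shifted by one, so they add up to $-a\otimes b_mv$. For $m=1$ there are no other summands, in accordance with $b_1=0$.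

Next, $b_mb_{m+1}=0$ by induction. For $m=1$ it holds as $b_1=0$. For $m\ge2$ the map $b_m$ commutes with multiplication in the first factor, so applying (1) twice,
$$b_mb_{m+1}(a\otimes v)=b_m(av)-b_m(a\otimes b_mv)=a\,b_mv-\big(a\,b_mv-a\otimes b_{m-1}b_mv\big)=0 .$$

For (2): by the first part, the image lies in $\ker b_m$. The algebra $I$ has a bounded approximate identity $(u_\lambda)$, and $u_\lambda v\to v$ for $v\in I^{\hat\otimes m}$: this is clear for elementary tensors and extends by boundedness. The space $\ker b_m$ is a closed left $I$-submodule. By Cohen's factorization theorem each $v\in\ker b_m$ is $v=av'$ with $a\in I$, $v'\in\ker b_m$. By (1), $b_{m+1}(a\otimes v')=av'-a\otimes b_mv'=v$. $\square$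

**Degree 1 by hand.** Let $f$ be a $1$-cocycle. On $I$ it satisfies $f(ab)=0$, and $b_2$ is onto $I$, so $f=0$ on $I$. Also $f(1)=f(1\cdot1)=2f(1)$, so $f(1)=0$ and $f=0$.

**Degree 2 by hand.** Let $f$ be a $2$-cocycle. On $I$ we have $\hat fb_3=0$, so $\hat f$ vanishes on $\ker b_2$ by (2). Since $b_2$ is onto $I$, the open mapping theorem gives a bounded $G:I\to X$ with $\hat f=Gb_2$, i.e. $f(a,b)=G(ab)$ on $I$. For the unit, $\delta f(a,1,1)=0$ and $\delta f(1,1,c)=0$ give $f(a,1)=\chi(a)f(1,1)$ and $f(1,c)=\chi(c)f(1,1)$. Put $g(a)=-G(\bar a)+\chi(a)f(1,1)$. From $\overline{ab}=\bar a\bar b+\chi(a)\bar b+\chi(b)\bar a$ we get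
$$\delta g(a,b)=\chi(a)g(b)-g(ab)+\chi(b)g(a)=G(\bar a\bar b)+\chi(a)\chi(b)f(1,1).$$
Expanding $f(a,b)$ with $a=\bar a+\chi(a)1$, $b=\bar b+\chi(b)1$ gives the same value, as $f(1,\bar b)=f(\bar a,1)=0$. So $f=\delta g$.

**Degree 3, and where the method stops.** Let $f$ be a $3$-cocycle. As before, $\hat f b_4=0$ on $I^{\hat\otimes 4}$, so $\hat f$ vanishes on $\ker b_3$. Hence $\hat f=hb_3$, where $h$ is bounded and linear, but now defined only on $\operatorname{im}b_3=\ker b_2\subset I\hat\otimes I$. If $f=\delta g$, then $-\hat gb_3=hb_3$. So $\hat g$ must be a bounded linear extension of $-h$ from $\ker b_2$ to all of $I\hat\otimes I$. In degree $2$ the map $G$ was already defined on the whole space $\ker b_1=I$, and there was nothing to extend. For $X=\mathbb C$ the Hahn–Banach theorem extends $h$, but for a general Banach space $X$ there is no extension theorem. This suggests the module: the hardest map to extend is the identity of $\ker b_2$, and an extension of it is a bounded projection onto $\ker b_2$.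

**Lemma 2.** Let $k\ge1$, $n=k+2$, and $X_n=\ker b_{k+1}\subset I^{\hat\otimes(k+1)}$ with $a\cdot x=x\cdot a=\chi(a)x$. Then
$$f(a_1,\dots,a_n)=b_n(\bar a_1\otimes\cdots\otimes\bar a_n)$$
is an $n$-cocycle with values in $X_n$. If it is a coboundary, there is a bounded linear $\tau:\ker b_k\to I^{\hat\otimes(k+1)}$ with $b_{k+1}\tau=\mathrm{id}$.

*Proof.* **Step 1: $f$ is a cocycle.** It takes values in $X_n$ since $b_{k+1}b_n=b_{n-1}b_n=0$. Write $\psi(c_1,\dots,c_n)=b_n(c_1\otimes\cdots\otimes c_n)$ for $c_i\in I$, and let $P_i=\chi(a_i)\,\psi(\bar a_1,\dots,\bar a_{i-1},\bar a_{i+1},\dots,\bar a_{n+1})$ for $1\le i\le n+1$. By the formula for $\overline{ab}$,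
$$f(a_1,\dots,a_ia_{i+1},\dots,a_{n+1})=\psi(\bar a_1,\dots,\bar a_i\bar a_{i+1},\dots,\bar a_{n+1})+P_i+P_{i+1}.$$
Now $\sum_{i=1}^n(-1)^i(P_i+P_{i+1})=-P_1+(-1)^nP_{n+1}$, because for $2\le j\le n$ the coefficient of $P_j$ is $(-1)^j+(-1)^{j-1}=0$. The outer terms of $\delta^nf$ are $P_1$ and $(-1)^{n+1}P_{n+1}$, so everything with $\chi$ cancels. What remains is $\sum_{i=1}^n(-1)^i\psi(\dots,\bar a_i\bar a_{i+1},\dots)=-b_nb_{n+1}(\bar a_1\otimes\cdots\otimes\bar a_{n+1})=0$.

**Step 2: a primitive yields a projection.** Let $f=\delta^{n-1}g$, and let $\hat g:I^{\hat\otimes(k+1)}\to X_n$ be induced by $g|_I$. On $I$ the outer terms of $\delta g$ vanish, so $b_n(v)=-\hat g(b_n(v))$ for all $v\in I^{\hat\otimes n}$. By (2), $b_n=b_{k+2}$ maps onto $\ker b_{k+1}=X_n$. So $-\hat g$ is a bounded projection of $I^{\hat\otimes(k+1)}$ onto $\ker b_{k+1}$.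

**Step 3: the projection yields $\tau$.** By Step 2, $\ker b_{k+1}$ has a closed complement $Z$. By (2), $b_{k+1}:I^{\hat\otimes(k+1)}\to\ker b_k$ is onto, so its restriction to $Z$ is a continuous bijection onto $\ker b_k$. By the open mapping theorem its inverse $\tau$ is bounded. $\square$

## 4. A cardinality bound for operators into $C_0(U)\hat\otimes C_0(U)$

For $k=1$ we have $\ker b_1=I$, and $\tau$ would be a bounded linear map $I\to I\hat\otimes I$ with $\tau(h)(s,s)=h(s)$. Sometimes there is one. Let $U=\mathbb N$, so $I=c_0$, and let $e_n$ be the unit vectors. Put $\tau(h)=\sum_nh(n)\,e_n\otimes e_n$. For a finite set $S$ and independent random signs $\theta_n$,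
$$\sum_{n\in S}h(n)e_n\otimes e_n=\mathbb E\Big(\sum_{n\in S}\theta_nh(n)e_n\Big)\otimes\Big(\sum_{n\in S}\theta_ne_n\Big),$$
which has norm at most $\max_S|h|$. So the series converges and $\|\tau\|\le1$.

On a $\kappa$-space one would like to treat the endpoints in the same way: subtract $\sum_\gamma h(p_\gamma)1_{V_\gamma}$ from $h$, split the remainder in $c_0(N)$ as above, and use $1_{V_\gamma}\otimes1_{V_\gamma}$ for the endpoints. This breaks down because $\sum_\gamma h(p_\gamma)1_{V_\gamma}$ is not bounded by $\|h\|$. Every branch contains the empty sequence, so $\|\sum_{\gamma\in F}1_{V_\gamma}\|=|F|$ for finite $F$. For one finite $F$ we can make the branches disjoint by removing finitely many nodes, but not for all $F$ at once. The next lemma shows that no other formula helps.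

**Lemma 3.** Let $U$ be a $\kappa$-space, $I=C_0(U)$ and $T:I\to I\hat\otimes I$ bounded and linear. Then the set $E=\{\gamma\in\Gamma:\ T(1_{V_\gamma})(p_\gamma,p_\gamma)\ne0\}$ has $|E|\le\kappa$.

The plan: consider $h_\gamma(s)=T(1_{V_\gamma})(s,p_\gamma)$. If $|E|>\kappa$, there are more than $\kappa$ functions $h_\gamma\in C_0(U)$ that are large at their own endpoint $p_\gamma$. They are determined by their values on the $\kappa$ points of $N$, so one expects two of them to be almost equal. Pigeonhole in the sup norm does not work: the functions $1_{V_\gamma}$ also lie in $C_0(U)$, have value $1$ at $p_\gamma$, and have mutual distance $1$. So we must use that $T$ is bounded into the *projective* tensor product. This will represent the numbers $h_\gamma(n)$ as inner products in a Hilbert space, where the $\kappa$ vectors belonging to $N$ span a subspace of density at most $\kappa$.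

*Proof.* Suppose $|E|>\kappa$. Write $e_n=1_{\{n\}}$ for $n\in N$, and $\Lambda=\|T\|+1$.

**Step 1: discard the endpoints seen by the $e_n$.** Let $S_n=\{\gamma: T(e_n)(s,p_\gamma)\ne0\text{ for some }s\}$. Write $T(e_n)=\sum_ia_i\otimes b_i$ with $\sum\|a_i\|\|b_i\|<\infty$. If $\gamma\in S_n$, then $b_i(p_\gamma)\ne0$ for some $i$. For each $i$ this happens for only countably many $\gamma$, as $b_i\in C_0(U)$. So $S_n$ is countable and $|\bigcup_nS_n|\le\kappa$. Hence $E\setminus\bigcup_nS_n$ has more than $\kappa$ elements. It is the union over $m\ge1$ of its subsets where $|T(1_{V_\gamma})(p_\gamma,p_\gamma)|>1/m$, so one of these has more than $\kappa$ elements. This gives $\delta>0$ and $\Gamma_0\subset E\setminus\bigcup_nS_n$ with $|\Gamma_0|>\kappa$ and, for $\gamma\in\Gamma_0$,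
$$h_\gamma\in I,\qquad|h_\gamma(p_\gamma)|>\delta,\qquad T(e_n)(\cdot,p_\gamma)=0\ \text{ for all } n\in N .$$

**Step 2: for finitely many $\gamma$, write $h_\gamma(n)$ as an inner product.** Let $F\subset\Gamma_0$ be finite. Choose a finite $G\subset N$ such that the sets $B_\gamma\setminus G$, $\gamma\in F$, are disjoint. For $\varepsilon\in\{\pm1\}^F$ put $f_\varepsilon=\sum_{\gamma\in F}\varepsilon_\gamma1_{V_\gamma\setminus G}$; then $\|f_\varepsilon\|\le1$. The function $f_\varepsilon$ differs from $\sum_{\gamma\in F}\varepsilon_\gamma1_{V_\gamma}$ by a linear combination of finitely many $e_n$, and these contribute nothing at second coordinate $p_\gamma$, $\gamma\in\Gamma_0$. So for $\gamma\in F$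
$$(Tf_\varepsilon)(s,p_\gamma)=\sum_{\gamma'\in F}\varepsilon_{\gamma'}T(1_{V_{\gamma'}})(s,p_\gamma),\qquad \mathbb E_\varepsilon\,\varepsilon_\gamma(Tf_\varepsilon)(s,p_\gamma)=h_\gamma(s),$$
with $\varepsilon$ uniform, since $\mathbb E\,\varepsilon_\gamma\varepsilon_{\gamma'}$ is $1$ for $\gamma=\gamma'$ and $0$ otherwise. As $\|Tf_\varepsilon\|<\Lambda$, we may write $Tf_\varepsilon=\sum_ia_i^\varepsilon\otimes b_i^\varepsilon$ with $\sum_i\|a_i^\varepsilon\|\|b_i^\varepsilon\|\le\Lambda$. After rescaling, $\|a_i^\varepsilon\|=\|b_i^\varepsilon\|$, so $\sum_i\|a_i^\varepsilon\|^2=\sum_i\|b_i^\varepsilon\|^2\le\Lambda$. In the Hilbert space $L^2(\{\pm1\}^F;\ell^2)$ put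
$$y_n=\big(a_i^\varepsilon(n)\big)_{\varepsilon,i}\ (n\in N),\qquad x_\gamma=\big(\varepsilon_\gamma\overline{b_i^\varepsilon(p_\gamma)}\big)_{\varepsilon,i}\ (\gamma\in F),\qquad x_\gamma=0\ (\gamma\in\Gamma_0\setminus F).$$
Then $\|y_n\|^2\le\mathbb E\sum_i\|a_i^\varepsilon\|^2\le\Lambda$, likewise $\|x_\gamma\|^2\le\Lambda$, and for $\gamma\in F$
$$\langle y_n,x_\gamma\rangle=\mathbb E_\varepsilon\,\varepsilon_\gamma\sum_ia_i^\varepsilon(n)b_i^\varepsilon(p_\gamma)=\mathbb E_\varepsilon\,\varepsilon_\gamma(Tf_\varepsilon)(n,p_\gamma)=h_\gamma(n).$$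

**Step 3: pass to all of $\Gamma_0$ by compactness.** Let $Q_F$ be the Gram kernel (the matrix of inner products) of these vectors, indexed by $\Gamma_0\sqcup N$. Its entries are bounded by $\Lambda$. By Tychonoff's theorem the net $(Q_F)_F$, over finite sets $F$ ordered by inclusion, has a pointwise cluster point $Q$. It is positive semidefinite and bounded by $\Lambda$, since these conditions concern finitely many entries and are closed. For $\gamma\in\Gamma_0$, $n\in N$, its entry at $(n,\gamma)$ is $h_\gamma(n)$, as this is the entry of $Q_F$ for every $F\ni\gamma$. A positive semidefinite kernel is a Gram kernel: take the formal linear combinations of the indices with the semi-inner product given by $Q$, divide by the null vectors, complete. So there are a Hilbert space and vectors $x_\gamma,y_n$ in it, of norm at most $\sqrt\Lambda$, with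
$$\langle y_n,x_\gamma\rangle=h_\gamma(n)\qquad\text{for all }\gamma\in\Gamma_0,\ n\in N .$$

**Step 4: pigeonhole.** Let $H_0$ be the closed span of $\{y_n:n\in N\}$. Finite combinations with coefficients in $\mathbb Q+i\mathbb Q$ form a dense subset of size at most $\kappa$. Let $x_\gamma'$ be the orthogonal projection of $x_\gamma$ to $H_0$, so still $\langle y_n,x'_\gamma\rangle=h_\gamma(n)$. Cover $H_0$ by at most $\kappa$ balls of radius $\delta/(6\sqrt\Lambda)$. If each ball contained $x'_\gamma$ for only finitely many $\gamma$, then $|\Gamma_0|\le\kappa$. So there is an infinite $\Gamma_1\subset\Gamma_0$ with $\|x'_\gamma-x'_{\gamma'}\|\le\delta/(3\sqrt\Lambda)$ on $\Gamma_1$. By Cauchy–Schwarz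
$$|h_\gamma(n)-h_{\gamma'}(n)|\le\delta/3\qquad\text{for all }n\in N,\ \gamma,\gamma'\in\Gamma_1 .$$

**Step 5: contradiction at an endpoint.** Fix $\gamma\in\Gamma_1$. As $h_\gamma\in C_0(U)$, the set of $\gamma'$ with $|h_\gamma(p_{\gamma'})|\ge\delta/3$ is finite. Choose $\gamma'\in\Gamma_1$ outside it, and let $n\to p_{\gamma'}$ along $B_{\gamma'}$. Then $h_\gamma(n)\to h_\gamma(p_{\gamma'})$, of modulus less than $\delta/3$, and $h_{\gamma'}(n)\to h_{\gamma'}(p_{\gamma'})$, of modulus greater than $\delta$. In the limit the two differ by more than $2\delta/3$, against Step 4. $\square$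

In particular $b_2$ has no bounded linear right inverse on a $\kappa$-space: it would give $T(1_{V_\gamma})(p_\gamma,p_\gamma)=1_{V_\gamma}(p_\gamma)=1$ for all $\kappa^+$ indices $\gamma$.

**Remark (degree 3, and Theorem C without metrizability).** Let $\Omega$ be the one-point compactification of a single $\aleph_0$-space. By the last sentence and Lemma 2 with $k=1$, $\mathcal H^3(C(\Omega),\ker b_2)\ne0$. Here $\Omega^{(1)}=\{p_\gamma\}\cup\{\infty\}$, $\Omega^{(2)}=\{\infty\}$ and $\Omega^{(3)}=\emptyset$. So Theorem C fails without metrizability.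

## 5. Disjoint $\kappa$-spaces with growing cardinals: proof of Theorem A

For $k\ge2$ we need test elements of $\ker b_k$. A tensor $f_1\otimes f_2$ lies in $\ker b_2$ exactly when $f_1f_2=0$, so it is natural to take $f_1,f_2$ on disjoint pieces $U_1,U_2$. If $\tau$ is a right inverse of $b_3$ and $F=\tau(1_{V_{\gamma_1}}\otimes1_{V_{\gamma_2}})$, then evaluating $b_3F$ at the endpoints gives
$$1=F(p_{\gamma_1},p_{\gamma_1},p_{\gamma_2})-F(p_{\gamma_1},p_{\gamma_2},p_{\gamma_2}).$$
Lemma 3 will say that for fixed $\gamma_2$ the first value is non-zero for at most $\kappa_1$ indices $\gamma_1$, and for fixed $\gamma_1$ the second is non-zero for at most $\kappa_2$ indices $\gamma_2$. We want a pair where both vanish. If $\kappa_1=\kappa_2=\kappa$, counting alone cannot give one. Identify $\Gamma_1$ and $\Gamma_2$ with the ordinal $\kappa^+$. The sets $\{\gamma_1\le\gamma_2\}$ and $\{\gamma_2\le\gamma_1\}$ have sections of size at most $\kappa$ in the respective directions, and together they cover all pairs. If $\kappa_2\ge\kappa_1^+$, we can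 choose $\gamma_2$ good for *all* $\gamma_1$ simultaneously. This fixes the construction.

**Construction.** Let $\kappa_j=\aleph_{\omega\cdot(j-1)}$, $j=1,2,\dots$, so $\kappa_1=\aleph_0$, $\kappa_2=\aleph_\omega$. Each has cofinality $\omega$, and $\kappa_j^+\le\kappa_{j+1}$. Let $U_j$ be a $\kappa_j$-space with index set $\Gamma_j$, $|\Gamma_j|=\kappa_j^+$. Put $U=\bigsqcup_jU_j$, $\Omega=U\cup\{\infty\}$, $A=C(\Omega)$, $I=C_0(U)$, and let $I_j=C_0(U_j)\subset I$, extended by zero. These are ideals with $I_iI_j=0$ for $i\ne j$.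

Fix $k\ge1$, $n=k+2$, and let $X_n=\ker b_{k+1}$ and the cocycle $f$ be as in Lemma 2. Suppose $f$ is a coboundary, and let $\tau:\ker b_k\to I^{\hat\otimes(k+1)}$ be the right inverse of $b_{k+1}$ given by that lemma.

**Step 1: the identity at the endpoints.** If $f_i\in I_i$ for $1\le i\le k$, then $f_1\otimes\cdots\otimes f_k\in\ker b_k$: for $k\ge2$ because $f_if_{i+1}=0$, for $k=1$ because $b_1=0$. For $\vec\gamma=(\gamma_1,\dots,\gamma_k)\in\Gamma_1\times\cdots\times\Gamma_k$ let $F_{\vec\gamma}=\tau(1_{V_{\gamma_1}}\otimes\cdots\otimes1_{V_{\gamma_k}})$. As functions,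
$$(b_{k+1}F)(t_1,\dots,t_k)=\sum_{j=1}^k(-1)^{j-1}F(t_1,\dots,t_{j-1},t_j,t_j,t_{j+1},\dots,t_k);$$
this is clear for elementary tensors and extends by continuity. Evaluating $b_{k+1}F_{\vec\gamma}=1_{V_{\gamma_1}}\otimes\cdots\otimes1_{V_{\gamma_k}}$ at $t_j=p_{\gamma_j}$ we get
$$1=\sum_{j=1}^k(-1)^{j-1}F_{\vec\gamma}(p_{\gamma_1},\dots,p_{\gamma_j},p_{\gamma_j},\dots,p_{\gamma_k}).\tag{3}$$
Let $R_j$ be the set of $\vec\gamma$ for which the $j$-th summand is non-zero.

**Step 2: each $R_j$ is thin in the $j$-th direction.** *Claim: for fixed $\gamma_i$ $(i\ne j)$, at most $\kappa_j$ of the $\gamma_j\in\Gamma_j$ satisfy $\vec\gamma\in R_j$.* We reduce this to Lemma 3 by freezing all variables but the $j$-th. Let $\varphi_i$ be evaluation at $p_{\gamma_i}$ on $I$, and $\mathrm{res}:I\to I_j$ the restriction to $U_j$, which is clopen in $U$. Define $T:I_j\to I_j\hat\otimes I_j$ by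
$$T(h)=(\varphi_1\otimes\cdots\otimes\varphi_{j-1}\otimes\mathrm{res}\otimes\mathrm{res}\otimes\varphi_{j+1}\otimes\cdots\otimes\varphi_k)\,\tau(1_{V_{\gamma_1}}\otimes\cdots\otimes h\otimes\cdots\otimes1_{V_{\gamma_k}}),$$
with $h$ in place $j$. By Step 1 the argument of $\tau$ lies in $\ker b_k$. So $T$ is well defined, linear and bounded. By construction $T(1_{V_{\gamma_j}})(p_{\gamma_j},p_{\gamma_j})$ is the $j$-th summand in (3) up to sign. Lemma 3 for the $\kappa_j$-space $U_j$ gives the claim.

**Step 3: choose an index outside all $R_j$.** We choose $\gamma_k,\gamma_{k-1},\dots,\gamma_1$ in this order. Given $\gamma_{j+1},\dots,\gamma_k$, choose $\gamma_j\in\Gamma_j$ such that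
$$(\gamma_1,\dots,\gamma_k)\notin R_j\quad\text{for \emph{all} }(\gamma_1,\dots,\gamma_{j-1})\in\Gamma_1\times\cdots\times\Gamma_{j-1}.$$
For each of these tuples, Step 2 excludes at most $\kappa_j$ values of $\gamma_j$. The number of tuples is $1$ if $j=1$ and $\kappa_{j-1}^+\le\kappa_j$ if $j\ge2$. So at most $\kappa_j$ values are excluded in total, and $|\Gamma_j|=\kappa_j^+>\kappa_j$. The resulting $\vec\gamma$ lies in no $R_j$. Then every summand in (3) vanishes, a contradiction. So $\mathcal H^n(C(\Omega),X_n)\ne0$ for every $n\ge3$, always with the same $\Omega$.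

**Step 4: one module for all degrees.** Let $X$ be the $\ell^1$-sum of $X_3,X_4,\dots$, with $a\cdot x=x\cdot a=\chi(a)x$. The inclusions $\iota_n:X_n\to X$ and projections $\pi_n:X\to X_n$ are bounded module maps with $\pi_n\iota_n=\mathrm{id}$. If $f$ is the cocycle of degree $n$ above and $\iota_n f=\delta g$, then $f=\delta(\pi_ng)$, which was excluded. So $\mathcal H^n(A,X)\ne0$ for all $n\ge3$. This proves Theorem A. $\blacksquare$

## 6. Degree three for a general $\Omega$: a linear section of $d_2$

Now $\Omega$ is an arbitrary compact Hausdorff space, $A=C(\Omega)$, and $X$ an arbitrary symmetric module. We want one universal object that decides whether all groups $\mathcal H^3(A,X)$ vanish. Let $C_m=A\hat\otimes A^{\hat\otimes m}$, an $A$-module via the first factor, and define $d_m:C_m\to C_{m-1}$ for $m\ge1$ by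
$$d_m(a_0\otimes\cdots\otimes a_m)=a_0a_1\otimes a_2\otimes\cdots\otimes a_m+\sum_{i=1}^{m-1}(-1)^ia_0\otimes\cdots\otimes a_ia_{i+1}\otimes\cdots\otimes a_m+(-1)^ma_ma_0\otimes a_1\otimes\cdots\otimes a_{m-1}.$$
These are $A$-module maps, and $d_1=0$ since $A$ is commutative. The case we use most is
$$d_2(a_0\otimes a_1\otimes a_2)=a_0a_1\otimes a_2-a_0\otimes a_1a_2+a_0a_2\otimes a_1 .$$

**Exactness.** A functional on $C_m$ is the same as a cochain $f\in C^m(A,A^*)$, by $f(a_1,\dots,a_m)(a_0)=\phi(a_0\otimes\cdots\otimes a_m)$. Under this identification $d_{m+1}^*$ is $\delta^m$: the three groups of terms in $d_{m+1}$ give $f(a_2,\dots)(a_0a_1)$, the inner terms, and $(-1)^{m+1}f(a_1,\dots,a_m)(a_{m+1}a_0)$. In particular $d_nd_{n+1}=0$, as this holds for the adjoints. Since $C(\Omega)$ is amenable, $\mathcal H^n(A,A^*)=0$ for all $n\ge1$ (B. E. Johnson, *Cohomology in Banach algebras*, Mem. AMS 127, 1972). So for $n\ge1$ we have $\operatorname{im}d_n^*=\ker d_{n+1}^*$. Thus all $d_n^*$ with $n\ge1$ have closed range, and by the closed range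 theorem so do all $d_n$. Moreover
$$(\operatorname{im}d_{n+1})^\perp=\ker d_{n+1}^*=\operatorname{im}d_n^*=(\ker d_n)^\perp .$$
Two closed subspaces with the same annihilator are equal, so
$$\operatorname{im}d_{n+1}=\ker d_n\quad(n\ge1);\qquad\text{in particular }d_2:C_2\to C_1\text{ is onto}.\tag{4}$$

**Cochains as module maps.** Let $X$ be symmetric and unital. Then cochains $f\in C^n(A,X)$ correspond to bounded $A$-module maps $\tilde f:C_n\to X$ by $\tilde f(a_0\otimes\cdots\otimes a_n)=a_0f(a_1,\dots,a_n)$, with inverse $f(a_1,\dots,a_n)=\tilde f(1\otimes a_1\otimes\cdots\otimes a_n)$. By symmetry the last term of $a_0\,\delta f(a_1,\dots,a_{n+1})$ is $(-1)^{n+1}a_{n+1}a_0f(a_1,\dots,a_n)$, so $\widetilde{\delta f}=\tilde fd_{n+1}$.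

**Lemma 4.** $\mathcal H^3(A,X)=0$ for all symmetric $X$ if and only if there is a bounded linear $\sigma:A\to A\hat\otimes A\hat\otimes A$ with $d_2\sigma(c)=1\otimes c$ for all $c\in A$.

*Proof.* ($\Rightarrow$) As in Section 3, we choose the universal cocycle. Let $X=\ker d_2\subset C_2$, a unital module made into a symmetric bimodule, and $f(a_1,a_2,a_3)=d_3(1\otimes a_1\otimes a_2\otimes a_3)\in X$. Then $\tilde f=d_3$ and $\tilde fd_4=0$, so $f$ is a cocycle. By assumption $f=\delta g$, i.e. $\tilde gd_3=d_3$ with $\tilde g:C_2\to\ker d_2$. By (4) $\operatorname{im}d_3=\ker d_2$, so $\tilde g$ is a bounded projection onto $\ker d_2$. As $d_2$ is onto $C_1$, the open mapping theorem on the complement gives a bounded right inverse $\sigma'$ of $d_2$. Put $\sigma(c)=\sigma'(1\otimes c)$.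

($\Leftarrow$) **Step 1: reduce to unital modules.** The operator $x\mapsto1x$ is a projection and a module map, so $X=1X\oplus X_0$ with $X_0=\{x-1x\}$, on which $A$ acts by $0$. Cohomology splits accordingly. Let $f\in C^3(A,X_0)$ be a cocycle. The outer terms of $\delta f$ vanish, and $\delta f(1,a_1,a_2,a_3)=0$ reads
$$-f(a_1,a_2,a_3)+f(1,a_1a_2,a_3)-f(1,a_1,a_2a_3)=0 .$$
With $g(a_1,a_2)=f(1,a_1,a_2)$ we have $\delta g(a_1,a_2,a_3)=-g(a_1a_2,a_3)+g(a_1,a_2a_3)$, so $f=-\delta g$.

**Step 2: the unital case.** Let $f$ be a $3$-cocycle. Put $\sigma'(a\otimes c)=a\sigma(c)$. This defines a bounded module map $C_1\to C_2$ with $d_2\sigma'=\mathrm{id}$, since $d_2$ is a module map. As $\tilde fd_4=0$, $\tilde f$ vanishes on $\operatorname{im}d_4=\ker d_3$. As $d_3$ maps onto $\ker d_2$, we get $\tilde f=hd_3$ with a bounded module map $h:\ker d_2\to X$. The problem from Section 3 is to extend $h$, and $\sigma'$ solves it: $1-\sigma'd_2$ maps $C_2$ into $\ker d_2$, so $\tilde g=h(1-\sigma'd_2):C_2\to X$ is a bounded module map, and $\tilde gd_3=hd_3-h\sigma'd_2d_3=hd_3=\tilde f$.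 So $f=\delta g$. $\square$

**The simplest sections.** Let $e\in A$ be an idempotent. Since $(2e-1)e=e$,
$$d_2\big((2e-1)\otimes e\otimes e\big)=e\otimes e-(2e-1)\otimes e+e\otimes e=1\otimes e .$$
So for finite $\Omega$ with minimal idempotents $e_t$ the formula $\sigma(c)=\sum_tc(t)(2e_t-1)\otimes e_t\otimes e_t$ works. For $\Omega=\mathbb N\cup\{\infty\}$ we try
$$\sigma(c)=c(\infty)\,1\otimes1\otimes1+\sum_n\big(c(n)-c(\infty)\big)(2e_n-1)\otimes e_n\otimes e_n,$$
and the random signs of Section 4 will make this converge. The next section carries this out for all countable compact spaces of finite height.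

## 7. Trees of finite height: the sufficient half of Theorem C

Let $\Omega\ne\emptyset$ be compact metrizable with $\Omega^{(m)}=\emptyset$ for some finite $m$. We construct $\sigma$.

**Step 1: $\Omega$ is a finite union of trees.** The isolated points of a separable metrizable space are countably many. So each $\Omega^{(j)}\setminus\Omega^{(j+1)}$ is countable, and $\Omega$ is countable. Let $K$ be maximal with $\Omega^{(K)}\ne\emptyset$. Then $\Omega^{(K)}$ is compact and discrete, hence finite. By the theorem of Mazurkiewicz–Sierpiński, $\Omega$ is determined up to homeomorphism by $K$ and $|\Omega^{(K)}|$.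

Let $\mathcal T_K=\mathbb N^{\le K}$ be the tree of sequences of length at most $K$, and $[t]=\{u:u\ge t\}$. Give $\mathcal T_K$ the topology for which all $[t]$ and their complements form a subbase. (For $K=1$ this is a root $\emptyset$ and its children converging to it, i.e. $\mathbb N\cup\{\infty\}$.) The map $t\mapsto(1_{s\le t})_s$ is a homeomorphism of $\mathcal T_K$ onto the set of those elements of $2^{\mathcal T_K}$ that are characteristic functions of chains containing $\emptyset$ and closed under predecessors; such a chain is finite, and $t$ is its largest element. These conditions are closed: the coordinate at $\emptyset$ is $1$, two incomparable coordinates are not both $1$, and the coordinate at a node is at most that at its parent. So $\mathcal T_K$ is compact, metrizable and countable.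

The sets $[s]\setminus([s^\frown m_1]\cup\dots\cup[s^\frown m_r])$ form a neighborhood base at $s$. Indeed they are open. A subbasic set $[t]\ni s$ contains $[s]$. If $s\notin[t]$, then either $t$ is incomparable with $s$ and $[s]\cap[t]=\emptyset$, or $t>s$ and $[t]\subset[s^\frown m]$ for some $m$. Hence nodes of length $K$ are isolated, and a shorter node is the limit of its children. So $\mathcal T_K^{(1)}=\mathcal T_{K-1}$ if $K\ge1$ (also as a topological space), and inductively $\mathcal T_K^{(K)}=\{\emptyset\}$. A disjoint union of $|\Omega^{(K)}|$ copies of $\mathcal T_K$ has the invariants of $\Omega$, so we may take $\Omega$ to be this union. Let $\mathcal T$ be the set of all its nodes, $e_t=1_{[t]}\in A$, and $t^-$ the parent of $t$.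

**Step 2: the increments of $c$ tend to zero.** For $c\in A$ put $\lambda_t=c(t)-c(t^-)$, and $\lambda_t=c(t)$ for roots. Then $|\lambda_t|\le2\|c\|$ and $\lambda_t$ is linear in $c$. *We have $(\lambda_t)\in c_0(\mathcal T)$.* Otherwise $|\lambda_t|\ge\varepsilon$ on an infinite set, which has an accumulation point $s$. Choose a basic neighborhood $W=[s]\setminus\bigcup_i[s^\frown m_i]$ on which $|c-c(s)|<\varepsilon/2$. If $t\in W$ and $t\ne s$, then $t^-\in[s]$, and $t^-\notin[s^\frown m_i]$ since otherwise $t\in[s^\frown m_i]$. So $t^-\in W$ and $|\lambda_t|<\varepsilon$. This is a contradiction.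

**Step 3: the section.** Define
$$\sigma(c)=\sum_{k=0}^K\ \sum_{|t|=k}\lambda_t\,(2e_t-1)\otimes e_t\otimes e_t .$$
To see that it converges, let $S$ be a finite set of nodes of the same length $k$. The $e_t$, $t\in S$, are disjoint idempotents. With independent random signs $\theta_t,\omega_t$,
$$\sum_S\lambda_te_t\otimes e_t=\mathbb E\Big(\sum_S\theta_t\lambda_te_t\Big)\otimes\Big(\sum_S\theta_te_t\Big),$$
$$\sum_S\lambda_te_t\otimes e_t\otimes e_t=\mathbb E\Big(\sum_S\theta_t\lambda_te_t\Big)\otimes\Big(\sum_S\omega_te_t\Big)\otimes\Big(\sum_S\theta_t\omega_te_t\Big);$$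
for the second identity, the coefficient of $e_t\otimes e_s\otimes e_r$ is $\lambda_t\,\mathbb E[\theta_t\theta_r]\,\mathbb E[\omega_s\omega_r]$, which vanishes unless $t=s=r$. By disjointness both sums have norm at most $\max_S|\lambda_t|$. Hence $\|\sum_S\lambda_t(2e_t-1)\otimes e_t\otimes e_t\|\le3\max_S|\lambda_t|$. As $\lambda\in c_0(\mathcal T)$, the sum over each level converges, and
$$\|\sigma(c)\|\le3(K+1)\cdot2\|c\| .$$

**Step 4: the identity.** By the formula for idempotents $d_2\sigma(c)=1\otimes\sum_k\sum_{|t|=k}\lambda_te_t$. Here each inner sum converges uniformly, by disjointness and Step 2. At $u\in\Omega$ the total is $\sum_{t\le u}\lambda_t=c(u)$, a telescoping sum. So $d_2\sigma(c)=1\otimes c$, and Lemma 4 gives $\mathcal H^3(C(\Omega),X)=0$ for all symmetric $X$. For $\Omega=\emptyset$ we have $A=0$ and there is nothing to prove. This is the sufficient half of Theorem C.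

The bound $6(K+1)$ grows with the height $K$. So when all $\Omega^{(m)}$ are non-empty, this formula suggests no bounded $\sigma$. The next two sections prove that then there is none at all.

## 8. Values forced on a section, and triangular matrices

Let $\sigma$ be as in Lemma 4. The aim is to replace $\sigma(c)$ by a function of three variables that is completely known whenever two variables coincide.

For $u\in A^{\hat\otimes3}$ we have $(d_2u)(x,z)=u(x,x,z)-u(x,z,z)+u(x,z,x)$. So $u=\sigma(c)$ satisfies
$$u(x,x,z)-u(x,z,z)+u(x,z,x)=c(z),\qquad\text{and, for }z=x,\quad u(x,x,x)=c(x).\tag{5}$$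
Put $(\mathcal Nu)(x,y,z)=u(x,y,z)-u(x,x,z)-u(x,y,x)+u(x,x,x)$. On tensors $\mathcal N$ is
$$a_0\otimes a_1\otimes a_2\mapsto a_0\otimes a_1\otimes a_2-a_0a_1\otimes1\otimes a_2-a_0a_2\otimes a_1\otimes1+a_0a_1a_2\otimes1\otimes1,$$
so $\mathcal N$ acts on $A^{\hat\otimes3}$ with $\|\mathcal N\|\le4$. Let $F_c\in A^{\hat\otimes3}$ be the symmetrization of $\mathcal N\sigma(c)$ in the last two variables. Then $c\mapsto F_c$ is linear and $\|F_c\|\le C\|c\|$ with $C=4\|\sigma\|$. Moreover
$$F_c(x,x,z)=F_c(x,y,x)=0,\qquad F_c(x,z,z)=c(x)-c(z),\qquad F_c(x,y,z)=F_c(x,z,y).\tag{6}$$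
Indeed $(\mathcal Nu)(x,x,z)=0$ and $(\mathcal Nu)(x,y,x)=0$ from the definition, and symmetrizing keeps this. On $y=z$ symmetrizing changes nothing, and by (5)
$$(\mathcal Nu)(x,z,z)=-\big(u(x,x,z)-u(x,z,z)+u(x,z,x)\big)+u(x,x,x)=-c(z)+c(x).$$

Boundedness of $F_c$ in the projective norm controls matrices.

**Definition (matrix norm).** For an $r\times r$ matrix $M$ let $\|M\|_S=\inf\sum_k\|\alpha_k\|_\infty\|\beta_k\|_\infty$ over all representations $M_{ij}=\sum_k\alpha_k(i)\beta_k(j)$.

If two of the variables of $u\in A^{\hat\otimes3}$ run through lists of $r$ points and the third is fixed, the resulting matrix has $\|M\|_S\le\|u\|$: in a representation of $u$ by elementary tensors the factor with the fixed variable becomes a scalar. Also $\|M\|_S\le r^2\max|M_{ij}|$, by writing $M$ as a sum of matrices with one entry, and the all-ones matrix $\mathbb 1$ has norm $1$. Let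
$$\rho_r=\big\|[1_{i>j}]\big\|_S=\big\|[1_{i<j}]\big\|_S ,$$
where the two agree since reversing the order of rows and columns exchanges them.

**Lemma 5.** $\displaystyle\rho_r\ge\frac1\pi\Big(\sum_{k=1}^r\frac1k-1\Big)$. In particular $\rho_r\to\infty$.

*Proof.* We test against the matrix $h_{ij}=\frac1{i-j}$ for $i\ne j$, $h_{ii}=0$. The function $\varphi(\theta)=\sqrt{-1}\,(\pi-\theta)$ on $(0,2\pi)$ has modulus at most $\pi$, and integration by parts gives its Fourier coefficients $\hat\varphi(k)=\frac1k$ for $k\ne0$ and $\hat\varphi(0)=0$. So $h_{ij}=\hat\varphi(i-j)$, and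
$$\sum_{i,j}h_{ij}\alpha(i)\beta(j)=\frac1{2\pi}\int_0^{2\pi}\varphi(\theta)\Big(\sum_i\alpha(i)e^{-\sqrt{-1}\,i\theta}\Big)\Big(\sum_j\beta(j)e^{\sqrt{-1}\,j\theta}\Big)d\theta .$$
By Cauchy–Schwarz and Parseval this is at most $\pi\|\alpha\|_2\|\beta\|_2\le\pi r\|\alpha\|_\infty\|\beta\|_\infty$ in modulus. Hence $|\sum h_{ij}M_{ij}|\le\pi r\|M\|_S$ for every $M$. For $M=[1_{i>j}]$ the left side is
$$\sum_{i>j}\frac1{i-j}=\sum_{k=1}^{r-1}\frac{r-k}k=r\sum_{k=1}^r\frac1k-r .\qquad\square$$

So the plan for Theorem B is to find a $c$ with $\|c\|\le1$ for which matrices of values of $F_c$ are large multiples of triangular matrices. The values at coinciding variables are given by (6). The values at distinct variables are free, and we shall make them nearly constant by Ramsey's theorem.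

## 9. Chains through the derived sets: Theorem B and the necessary half of Theorem C

Assume that $\Omega^{(m)}\ne\emptyset$ for every finite $m$ and, for contradiction, that $\mathcal H^3(A,X)=0$ for all symmetric $X$. Take $\sigma$ from Lemma 4, and $F_c$, $C$ from Section 8. Write $i\wedge l=\min(i,l)$.

**Lemma 6.** Let $\eta>0$ and $\Omega^{(L)}\ne\emptyset$. There are points $s_0,\dots,s_L\in\Omega$ and functions $e_1,\dots,e_L\in C(\Omega,[0,1])$ such that

(a) $e_l(s_j)=1$ for $j\ge l$, $e_l(s_j)=0$ for $j<l$, and $e_l=1$ on $\operatorname{supp}e_{l+1}$;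

(b) $|F_{e_l}(s_i,s_j,s_k)-F_{e_l}(s_{i\wedge l},s_{j\wedge l},s_{k\wedge l})|\le\eta$ for all $i,j,k$;

(c) $|F_{e_l}(s_i,s_j,s_k)|\le\eta$ if $i,j,k<l$.

In words: the supports are nested, points later than $s_l$ look like $s_l$ to $F_{e_l}$, and $F_{e_l}$ hardly sees the earlier points.

*Proof.* We construct inductively $s_l\in\Omega^{(L-l)}$ and open $W_l\ni s_l$, with $e_l=1$ on $W_l$ if $l\ge1$. Start with any $s_0\in\Omega^{(L)}$ and $W_0=\Omega$. Suppose stage $l<L$ is reached, with $s_0,\dots,s_l$ distinct.

**Step 1: prepare (b) for $e_l$.** Choose an open $W'$ with $s_l\in W'\subset W_l$ and $s_0,\dots,s_{l-1}\notin W'$. If $l\ge1$, choose it also so small that replacing one argument of $F_{e_l}$ lying in $W'$ by $s_l$ changes the value by at most $\eta/3$, uniformly in the other arguments. This is possible as $F_{e_l}$ is continuous on the compact space $\Omega^3$.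

**Step 2: find infinitely many candidates for $(s_{l+1},e_{l+1})$.** Since $s_l\in\Omega^{(L-l)}$ is a non-isolated point of $\Omega^{(L-l-1)}$, each neighborhood of $s_l$ contains other points of $\Omega^{(L-l-1)}$. Put $D_0'=W'$. Given an open $D_{m-1}'\ni s_l$, choose $q_m\in D'_{m-1}\cap\Omega^{(L-l-1)}$ with $q_m\ne s_l$, and disjoint open sets $D_m\ni q_m$, $D_m'\ni s_l$, both contained in $D_{m-1}'$. The sets $D_m\subset W'$ are pairwise disjoint, as $D_{m'}\subset D'_{m}$ for $m'>m$. They contain none of $s_0,\dots,s_l$. By Urysohn's lemma take $f_m\in C(\Omega,[0,1])$ with support in $D_m$ and $f_m=1$ near $q_m$.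

**Step 3: select a candidate satisfying (c).** For $|\theta_m|\le1$ we have $\|\sum_{m\le m_0}\theta_mf_m\|\le1$, hence $|\sum_{m\le m_0}\theta_mF_{f_m}(u,v,w)|\le C$. Choosing the phases $\theta_m$ suitably, $\sum_m|F_{f_m}(u,v,w)|\le C$ for fixed $u,v,w$. So for large $m$ we have $|F_{f_m}(s_i,s_j,s_k)|\le\eta$ for all of the finitely many triples with $i,j,k\le l$. Fix such an $m$. Put $s_{l+1}=q_m\in\Omega^{(L-l-1)}$, $e_{l+1}=f_m$, and let $W_{l+1}\subset D_m$ be an open neighborhood of $q_m$ on which $f_m=1$. Then $s_{l+1}$ is distinct from $s_0,\dots,s_l$.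

**Step 4: verify (a), (b), (c).** By construction $W_{l+1}\subset D_m\subset W'\subset W_l$, so $s_j\in W_j\subset W_l$ for $j\ge l$, and $e_l(s_j)=1$ for $j\ge l\ge1$. The support of $e_{l+1}$ lies in $D_m$, which misses $s_0,\dots,s_l$; so $e_{l+1}(s_j)=0$ for $j<l+1$. It also lies in $W_l$, where $e_l=1$ if $l\ge1$. This is (a). For (b), if $j>l$ then $s_j\in W_{l+1}\subset W'$ with the $W'$ of stage $l$; replacing at most three arguments costs at most $3\cdot\eta/3$. For $l=L$ there is nothing to replace. Finally (c) is Step 3. $\square$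

**Combinations along a chain.** Let $c=\sum_{l\ge1}\lambda_le_l$. By (a), $c_j:=c(s_j)=\sum_{l\le j}\lambda_l$ and $c_0=0$. At a point $x$ let $l$ be the largest index with $e_l(x)\ne0$ (if there is none, $c(x)=0=c_0$). By the last part of (a), $e_{l-1}(x)=\dots=e_1(x)=1$. So $c(x)=(1-e_l(x))c_{l-1}+e_l(x)c_l$ is a convex combination of two consecutive $c_j$. Hence $\|c\|=\max_j|c_j|$.

**Subchains.** For $m_0<\dots<m_n$ the points $s_{m_0},\dots,s_{m_n}$ and functions $e_{m_1},\dots,e_{m_n}$ again satisfy (a), (b), (c) after re-indexing. For (a), $\operatorname{supp}e_{l+1}\subset\{e_l=1\}\subset\operatorname{supp}e_l$, so the supports are nested, and the condition passes to subsequences. For (b), $m_i\wedge m_l=m_{i\wedge l}$. And (c) is clear.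

*Proof of Theorem B.*

**Step 1: make the free values constant.** For $a,d<l$ put $Q_l(a,d)=F_{e_l}(s_a,s_l,s_d)=F_{e_l}(s_a,s_d,s_l)$; then $|Q_l(a,d)|\le C$. Fix $r$ with $\rho_r>1$ and put $\eta=1/(4r^3)$. Partition $\{|w|\le C\}$ into finitely many cells of diameter at most $\eta$. For a chain of length $L$, color the triples $a<d<l$ in $\{0,\dots,L\}$ by the pair of cells of $Q_l(a,d)$ and $Q_l(d,a)$. The number of colors does not depend on $L$. By Ramsey's theorem, if $L$ is large enough there is a set of $2r+1$ indices all of whose triples have the same color; such an $L$ is allowed, as all $\Omega^{(L)}$ are non-empty. Passing to this subchain and re-indexing it by $0,\dots,2r$, we have constants $q,q'$ with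
$$|Q_l(a,d)-q|\le\eta,\qquad|Q_l(d,a)-q'|\le\eta\qquad(0\le a<d<l\le2r).$$

**Step 2: an oscillating $c$.** Let $c=\sum_{l=1}^{2r}\lambda_le_l$ with $c_j=0$ for $j$ even and $c_j=1$ for $j$ odd. So $|\lambda_l|=|c_l-c_{l-1}|=1$, $\|c\|\le1$, $\|F_c\|\le C$, and $F_c=\sum_l\lambda_lF_{e_l}$. In both tests below each of the $2r$ summands is known up to $2\eta$: at most $\eta$ from (b), and at most $\eta$ from the choice of $q,q'$ or from (c). The total error is at most $4r\eta=r^{-2}$ per matrix entry. In the norm $\|\cdot\|_S$ this is at most $r^2\cdot r^{-2}=1$.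

**Step 3: first test, the second variable at the end of the chain.** Consider $F_c(s_a,s_{2r},s_d)$ with $a\ne d$, $a,d<2r$. By (b) replace $F_{e_l}(s_a,s_{2r},s_d)$ by $F_{e_l}(s_{a\wedge l},s_l,s_{d\wedge l})$. By (6) and (a) the latter is

- $F_{e_l}(s_l,s_l,\cdot)=0$ for $l\le a$;
- $F_{e_l}(s_a,s_l,s_l)=e_l(s_a)-e_l(s_l)=-1$ for $a<l\le d$;
- $Q_l(a,d)$ for $l>\max(a,d)$, which is within $\eta$ of $q$ if $a<d$ and of $q'$ if $a>d$.

Summing with the weights $\lambda_l$, up to an error of at most $r^{-2}$,
$$F_c(s_a,s_{2r},s_d)\approx\begin{cases}-(c_d-c_a)+q(c_{2r}-c_d),&a<d,\\ q'(c_{2r}-c_a),&a>d.\end{cases}$$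
Take $a=2i-2$, $d=2j-1$ with $1\le i,j\le r$. Then $c_a=0$, $c_d=1$, $c_{2r}=0$, and $a<d$ exactly when $i\le j$. So the matrix is $-(1+q)[1_{i\le j}]$ up to the error. As $[1_{i\le j}]=\mathbb 1-[1_{i>j}]$ has norm at least $\rho_r-1$,
$$|1+q|\,(\rho_r-1)\le C+1.\tag{7}$$

**Step 4: second test, the first variable at the beginning of the chain.** Consider $F_c(s_0,s_b,s_d)$ with $b\ne d$, $b,d\ge1$. By (b) the $l$-th term is within $\eta$ of $F_{e_l}(s_0,s_{b\wedge l},s_{d\wedge l})$. The latter is

- $F_{e_l}(s_0,s_l,s_l)=e_l(s_0)-e_l(s_l)=-1$ for $l\le\min(b,d)$, by (6);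
- $Q_l(0,\min(b,d))$, within $\eta$ of $q$, for $\min(b,d)<l\le\max(b,d)$, by the symmetry of $F$ in its last two variables and since $0<\min(b,d)<l$;
- at most $\eta$ in modulus for $l>\max(b,d)$, by (c).

So $F_c(s_0,s_b,s_d)\approx-c_{\min}+q(c_{\max}-c_{\min})$ with error at most $r^{-2}$, where $c_{\min}=c_{\min(b,d)}$ and $c_{\max}=c_{\max(b,d)}$. Take $b=2i$, $d=2j-1$ with $1\le i,j\le r$, so $c_b=0$ and $c_d=1$. If $i<j$, then $b<d$ and the value is $q$. If $i\ge j$, then $d<b$ and the value is $-1+q(0-1)=-(1+q)$. The matrix is therefore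
$$q[1_{i<j}]-(1+q)\big(\mathbb 1-[1_{i<j}]\big)=(1+2q)[1_{i<j}]-(1+q)\mathbb 1$$
up to the error, and
$$|1+2q|\,\rho_r\le C+1+|1+q|.\tag{8}$$

**Step 5: the two tests are incompatible.** By (7), $q$ must be close to $-1$; by (8), it must be close to $-\frac12$. Precisely,
$$1=|2(1+q)-(1+2q)|\le\frac{2(C+1)}{\rho_r-1}+\frac1{\rho_r}\Big(C+1+\frac{C+1}{\rho_r-1}\Big).$$
The constant $q$ depends on $r$, but $C=4\|\sigma\|$ does not. As $r\to\infty$, Lemma 5 makes the right side tend to $0$, a contradiction. So no $\sigma$ exists, and $\mathcal H^3(C(\Omega),X)\ne0$ for some symmetric $X$. $\blacksquare$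

*Proof of Theorem C.* If $\mathcal H^3(C(\Omega),X)=0$ for all symmetric $X$, Theorem B shows that $\Omega^{(m)}=\emptyset$ for some finite $m$; this direction does not use metrizability. The converse, for metrizable $\Omega$, is Section 7. $\blacksquare$
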